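# A decidable intermediate logic with undecidable admissibility problem

## 1. Complements of cycles, blown up

Take an integer $N\ge 5$ and place the elements of $\mathbb Z_N$ on a cycle $C_N$, so that $i$ is adjacent to $i\pm1$. Let $Q_N$ be the complement of this cycle: its vertex set is $\mathbb Z_N$, and $\{i,i'\}$ with $i\ne i'$ is an edge when $i-i'\ne\pm1$. We also write $Q_N$ for its edge set. Now blow up every vertex into $j\ge1$ copies. The graph $Q_N[j]$ has vertex set $\mathbb Z_N\times\{1,\dots,j\}$, and its edges are all pairs of *distinct* points $(i,c),(i',c')$ with $i-i'\neq\pm1$. The case $i=i'$ is allowed, so the copies of one vertex are joined to each other. Of course $Q_N[1]$ is $Q_N$.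

For example, $Q_5$ has the edges $02,03,13,14,24$ and is again a 5-cycle, in the order $0,2,4,1,3$. The graph $Q_5[2]$ has $10$ vertices and $\binom{10}{2}-5\cdot 4=25$ edges, because for each of the five pairs $\{i,i+1\}$ the four pairs of copies are missing.

Throughout, $[S]^2$ is the set of 2-element subsets of $S$.

**Definition (graphs and quotient maps).** A graph is a pair $(S,E)$ with $S$ finite nonempty and $E\subseteq[S]^2$. A *quotient map* $h:(S,E)\to(S',E')$ is a surjection $h:S\to S'$ with
$$E'=\{h(e): e\in E,\ |h(e)|=2\}.$$

So an edge of $S$ may be collapsed to a point, but otherwise it must go to an edge, and every edge of $S'$ must come from an edge of $S$. For example, gluing $0$ and $1$ in $Q_5$ gives a quotient on four vertices $\{0,1\},2,3,4$, in which the glued vertex is joined to $2,3,4$ and the only other edge is $24$. Quotient maps compose: if $h'$ is a quotient map from $(S',E')$ to $(S'',E'')$, then $|h'h(e)|=2$ forces $|h(e)|=2$, so $E''=\{h'h(e):e\in E,\ |h'h(e)|=2\}$.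

Next we form a class of graphs. Let $\mathcal X$ be the class of graphs that have no quotient map onto any $Q_N$, $N\ge5$. By composition, $\mathcal X$ is closed under quotients. It is decidable, since for $(S,E)$ only $N\le|S|$ matter. It contains

- all complete graphs (a quotient of a complete graph is complete, and $Q_N$ is not),
- all graphs with $E=\emptyset$ (their quotients have no edges, and $Q_N$ has some),
- all graphs with at most $4$ vertices (there is no surjection onto $\mathbb Z_N$).

Fix an r.e. set $W\subseteq\{5,6,\dots\}$ that is $\Sigma^0_1$-complete, and an algorithm that enumerates it. For $N\ge5$ let $k(N)$ be $1+{}$(the number of steps after which $N$ is enumerated), and $k(N)=\infty$ if $N\notin W$. Then $k(N)=\infty$ iff $N\notin W$. The set $\{(N,j):j<k(N)\}$ is decidable: to test $j<k(N)$, run the enumeration for $j-1$ steps and see whether $N$ has appeared. Put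
$$\mathcal G=\mathcal X\cup\{(S,E): (S,E)\text{ is a quotient of }Q_N[j]\text{ for some }N\ge5,\ 1\le j<k(N)\}.\tag{1}$$
Again $\mathcal G$ is closed under quotients.

Here is what this is for. We shall see in Section 6 that $\mathcal G$ is decidable, and that $Q_N[j]\in\mathcal G$ iff $j<k(N)$. So each single membership question is decidable, but the question whether *all* $Q_N[j]$, $j\ge1$, lie in $\mathcal G$ is the question whether $N\notin W$, which is undecidable. We shall code graphs into posets of depth 3 and let $L$ be the logic of those posets whose graph is in $\mathcal G$. A formula with a given number of variables can only inspect graphs of bounded size, so $L$ is decidable. A question about *all substitutions* ranges over all numbers of variables at once, and can therefore ask about all $j$.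

## 2. Intermediate logics, admissible rules, and the two theorems

Formulas are propositional formulas built from a countable set of variables and the connectives of intuitionistic propositional logic $\mathrm{IPC}$; $\mathrm{CPC}$ is classical propositional logic.

**Definition (intermediate logic).** A set $L$ of formulas with $\mathrm{IPC}\subseteq L\subseteq\mathrm{CPC}$ that is closed under modus ponens and under substitution. It is *decidable* if membership in $L$ is decidable. It is *locally tabular* if for each $n$ there are only finitely many formulas in $n$ variables up to $L$-equivalence (where $\varphi,\psi$ are $L$-equivalent if $\varphi\leftrightarrow\psi\in L$).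

For instance, $\mathrm{CPC}$ is locally tabular, with $2^{2^n}$ classes of formulas in $n$ variables.

**Definition (admissible rule).** A rule $A_1,\dots,A_n/B$ is admissible for $L$ if every substitution $\sigma$ with $\sigma(A_1),\dots,\sigma(A_n)\in L$ also satisfies $\sigma(B)\in L$. The *admissibility problem* for $L$ asks for an algorithm that decides, given a rule, whether it is admissible for $L$.

For instance, $\neg\neg p/p$ is admissible for $\mathrm{CPC}$, but for no other intermediate logic $L$. Take $\sigma(p)=p\vee\neg p$: then $\neg\neg(p\vee\neg p)\in\mathrm{IPC}\subseteq L$, while $p\vee\neg p\notin L$.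

The admissibility problem for $\mathrm{IPC}$ is decidable (Rybakov), and A. Chagrov constructed a decidable *modal* logic whose admissibility problem is undecidable. The problem is: does there exist a decidable *intermediate* logic with undecidable admissibility problem? The answer is yes.

**Theorem 1.** There is a decidable intermediate logic $L$ whose admissibility problem is undecidable. Moreover $L$ is the logic of a class of finite posets of depth 3, it is locally tabular, and its admissibility problem is $\Pi^0_1$-complete.

**Theorem 2 (sharpness).** (a) For every decidable $L$ the admissibility problem is in $\Pi^0_1$, so the complexity in Theorem 1 is maximal. (b) Every intermediate logic of depth $\le2$ (i.e. containing $\mathrm{BD}_2$) has a decidable admissibility problem, so depth 3 in Theorem 1 is minimal.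

Here $\Sigma^0_1$ means r.e., $\Pi^0_1$ means complement of r.e., and completeness refers to computable reductions $N\mapsto r_N$. The depth of a finite poset is the number of points in a longest chain. $\mathrm{BD}_2$ is the least intermediate logic containing $q\vee(q\to(p\vee\neg p))$.

## 3. The $\Pi^0_1$ bound, classical logic and tabular logics

**Proof of Theorem 2(a).** If $L$ is decidable, the non-admissible rules can be enumerated: search through all substitutions $\sigma$ (on the finitely many variables of the rule) for one with all $\sigma(A_i)\in L$ and $\sigma(B)\notin L$. Hence admissibility is $\Pi^0_1$. $\square$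

So the difficulty is how far to search for $\sigma$. In the simplest cases the search can be bounded. Note first that we may always replace the premises by their conjunction, so it suffices to treat rules $A/B$ with one premise.

For $\mathrm{CPC}$, the rule $A/B$ is admissible iff $A\to B\in\mathrm{CPC}$. If $A\to B\in\mathrm{CPC}$, use closure under substitution and modus ponens. If not, some truth assignment makes $A$ true and $B$ false. Substitute $\top$ or $\bot$ for each variable accordingly; then $\sigma(A)\in\mathrm{CPC}$ and $\sigma(B)\notin\mathrm{CPC}$. So substitutions without variables suffice.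

**Tabular logics.** Let $L$ be the logic of one finite poset $F$, and let $\mathbf A$ be the finite Heyting algebra of upsets of $F$, so that $L$ is the set of formulas that take the value $F$ (the top of $\mathbf A$) under all valuations in $\mathbf A$. We bound the number of variables needed in $\sigma$. Suppose $\sigma(A)\in L$, $\sigma(B)\notin L$, and let $v$ be a valuation in $\mathbf A$ refuting $\sigma(B)$. Take a variable $x_a$ for each $a\in\mathbf A$ and let $\tau(q)=x_{v(q)}$. Then $\tau\sigma(A)\in L$ by closure under substitution. Under the valuation $x_a\mapsto a$ the formula $\tau\sigma(B)$ has the value that $\sigma(B)$ has under $v$, so $\tau\sigma(B)\notin L$. Hence only substitutions into formulas in the $|\mathbf A|$ variables $x_a$ need be considered. Two such formulas are $L$-equivalent iff they induce the same function $\mathbf A^{|\mathbf A|}\to\mathbf A$. There are finitely many such functions, and representatives are computed by closing the projections and the constant $\bot$ under the connectives until no new function appears. Replacing the values of a substitution by $L$-equivalent formulas does not change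 whether $\sigma(A)\in L$ or $\sigma(B)\in L$. So there are finitely many substitutions to try, each is checked by evaluation in $\mathbf A$, and admissibility is decidable.

## 4. Finite Kripke models, and when all upsets are definable

Posets are finite, with one announced exception in Section 5. Write $\uparrow x=\{y:y\ge x\}$. $\mathrm{Up}(P)$ is the Heyting algebra of upsets of $P$, with $\cap,\cup,\emptyset,P$ and $X\to Y=\{x:\text{every }y\ge x\text{ in }X\text{ is in }Y\}$. A model assigns an upset to each variable; truth sets of formulas are computed in $\mathrm{Up}(P)$. A formula is *valid* in a poset if it is true at all points of all models on it. Truth at $x$ depends only on the submodel on $\uparrow x$. At a maximal point truth is classical, and $\neg\varphi$ is true at $y$ iff $\varphi$ is false at all maximal $z\ge y$.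

**Definition (p-morphism).** A map $f:P\to Q$ with $f(\uparrow x)=\uparrow f(x)$ for all $x\in P$.

Such an $f$ maps maximal points to maximal points, and $f^{-1}:\mathrm{Up}(Q)\to\mathrm{Up}(P)$ is a Heyting homomorphism. The image of $f$ is an upset. Write $\max(v)$ for the set of maximal points above $v$ (including $v$ itself if $v$ is maximal). Then
$$\max(f(x))=f[\max(x)].\tag{2}$$
Indeed $\supseteq$ is clear. If $w$ is maximal above $f(x)$, then $w=f(y)$ for some $y\ge x$, and for a maximal $z\ge y$ we have $f(z)\ge w$, so $f(z)=w$.

For models in a list of variables, the *colour* $col(x)$ is the set of listed variables true at $x$, viewed as a 0–1 vector with the pointwise order; so $x\le y$ implies $col(x)\le col(y)$. Colour-preserving p-morphisms preserve the truth of all formulas in the listed variables.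

The next lemma is our tool for producing substitutions. We shall have a map $f$ and need formulas defining the sets $f^{-1}(X)$; the lemma says that it is enough to separate points.

**Lemma 3.** Let $P$ be a finite poset and $H$ a subalgebra of $\mathrm{Up}(P)$. Write $x\preceq y$ if every $X\in H$ containing $x$ contains $y$, and $x\equiv y$ if $x\preceq y\preceq x$.

(i) If $x\preceq y$, there is $x'\ge x$ with $x'\equiv y$. Hence if $v\equiv w$ and $v\le v_1$, there is $w_1\ge w$ with $w_1\equiv v_1$.

(ii) If $\equiv$ is equality, then $H=\mathrm{Up}(P)$.

**Proof.** (i) Suppose there is no such $x'$. We build an implication that holds at $x$ but not at $y$. Let $I$ be the set of $z\ge x$ with $y\not\preceq z$, and choose for $z\in I$ some $Z_z\in H$ with $y\in Z_z\not\ni z$. Let $J$ be the set of the other $z\ge x$. For $z\in J$ we have $y\preceq z$ and, by assumption, $z\not\equiv y$; so $z\not\preceq y$ and some $X_z\in H$ has $z\in X_z\not\ni y$. Put $Z=\bigcap_{z\in I}Z_z$ and $X=\bigcup_{z\in J}X_z$ (with $Z=P$ if $I=\emptyset$, and $X=\emptyset$ if $J=\emptyset$); both are in $H$. A point $z\ge x$ in $Z$ is not in $I$, so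 it is in $J$, hence in $X$. So $x\in(Z\to X)\in H$, and $x\preceq y$ gives $y\in(Z\to X)$. But $y\in Z$ and $y\notin X$, a contradiction.

For the second statement, $v\le v_1$ gives $v\preceq v_1$ because members of $H$ are upsets, so $w\preceq v\preceq v_1$, and the first statement applies to $w\preceq v_1$.

(ii) By (i), $x\preceq y$ now implies $x\le y$. Let $X$ be an upset. If $x\in X$ and $y\notin X$, then $x\not\le y$, so some $Z_{xy}\in H$ has $x\in Z_{xy}\not\ni y$. Then $X=\bigcup_{x\in X}\bigcap_{y\notin X}Z_{xy}\in H$. $\square$

The hypothesis of (ii) asks only that any two distinct points be separated by a member of $H$ in *one* of the two directions. For example, on the chain $0<1$ the algebra $H=\{\emptyset,\{0,1\}\}$ does not separate $0$ and $1$, and misses $\{1\}$.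

## 5. Depth two: the substitution can be read off a finite model

This section proves Theorem 2(b). It is also a rehearsal: a finite universal model, a p-morphism, and Lemma 3 to turn the p-morphism into a substitution.

**Step 1: a universal model for depth $\le2$.** The aim is one finite model for all models of depth $\le2$ in $p_1,\dots,p_s$. Let $Col_s=\{0,1\}^s$. The model $V_s$ has as maximal points the colours $\gamma\in Col_s$, and further the points $(\gamma,T)$ with $\emptyset\ne T\subseteq Col_s$, $\gamma\le\delta$ for all $\delta\in T$, and $T\ne\{\gamma\}$; the point $(\gamma,T)$ has colour $\gamma$ and is placed below the elements of $T$. Every model on a poset of depth $\le2$, finite or not, has a colour-preserving p-morphism to $V_s$: a maximal $x$ goes to $col(x)$; a non-maximal $x$ whose maximal points above it have the set of colours $T$ goes to $(col(x),T)$, or to $col(x)$ if $T=\{col(x)\}$. In each case the image of $\uparrow x$ is the upset generated by the image of $x$. (In depth $\le2$ everything strictly above a non-maximal point is maximal, so infinite posets cause no trouble.)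

**Step 2: every upset of $V_s$ is definable.** Let $\chi_\gamma=\bigwedge_{\gamma(i)=1}p_i\wedge\bigwedge_{\gamma(i)=0}\neg p_i$. Among maximal points, $\chi_\gamma$ is true exactly at $\gamma$. So $\neg\chi_\gamma$ is true at $x$ iff $\gamma\notin\max(x)$. Hence points of $V_s$ satisfying the same formulas have the same colour $\gamma$ and the same set $T$ of maximal points above, and these determine the point: it is $\gamma$ if $T=\{\gamma\}$, and $(\gamma,T)$ otherwise. The truth sets of formulas form a subalgebra of $\mathrm{Up}(V_s)$, and by Lemma 3(ii) it is all of $\mathrm{Up}(V_s)$.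

**Step 3: which logics contain $\mathrm{BD}_2$.** The aim is to reduce to $\mathrm{BD}_2$ itself and tabular logics. Let $L\supseteq\mathrm{BD}_2$. It is a theorem that logics of finite depth are locally tabular (Kuznetsov, Komori), and it follows that $L$ is the logic of its finite rooted frames. In depth two the consequence can be obtained directly, as follows.

Let $\varphi(p_1,\dots,p_n)\notin L$. Consider the canonical model of $L$ in $p_1,\dots,p_n$: its points are the sets $x$ of formulas in these variables that contain all members of $L$ in these variables, are closed under modus ponens, omit $\bot$, and contain $\alpha$ or $\beta$ whenever they contain $\alpha\vee\beta$; the order is inclusion, and $p_i$ is true at $x$ iff $p_i\in x$. We use the textbook facts that $\psi$ is true at $x$ iff $\psi\in x$, and that some $x$ omits $\varphi$. This model has depth $\le2$. Suppose $x\subsetneq y\subsetneq z$, and take $\beta\in y\setminus x$, $\alpha\in z\setminus y$. Since $\beta\vee(\beta\to(\alpha\vee\neg\alpha))\in x$ and $\beta\notin x$, we get $\beta\to(\alpha\vee\neg\alpha)\in x\subseteq y$. As $\beta\in y$, also $\alpha\vee\neg\alpha\in y$.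 As $\alpha\notin y$, we have $\neg\alpha\in y\subseteq z$, contradicting $\alpha\in z$. So Step 1 gives a colour-preserving p-morphism of the canonical model to the finite model $V_n$. Two points with the same image satisfy the same formulas, so they are equal. Hence the canonical model is finite; let $P$ be its poset. Distinct points satisfy different formulas, so by Lemma 3(ii) every upset of $P$ is definable. Therefore every valuation on $P$ has the form $q\mapsto$ truth set of $\tau(q)$ for a substitution $\tau$ into formulas in $p_1,\dots,p_n$, and since $\tau(\psi)\in L$ for $\psi\in L$, all of $L$ is valid in $P$. Finally $\varphi$ is refuted at some $x\in P$, and $\uparrow x$ is a finite rooted poset in which $L$ is valid. So $L$ is the logic of its finite rooted frames.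

These frames have depth $\le2$: if $x<y<z$, interpret $q$ by $\uparrow y$ and $p$ by $\uparrow z$; then $q\vee(q\to(p\vee\neg p))$ fails at $x$, since $q$ fails at $x$, while at $y$ the formula $q$ is true and $p$ and $\neg p$ are false. So each frame is the one-point frame or an $n$-fork $\Phi_n$ (a root below $n\ge1$ maximal points). Conversely, $\mathrm{BD}_2$ is valid in all $\Phi_n$: if $q$ fails at the root, then $q\to(p\vee\neg p)$ only has to be checked at maximal points, which are classical. For $1\le j\le n$, $\Phi_n$ maps p-morphically onto $\Phi_j$ (root to root, maximal points onto maximal points), so validity passes from $\Phi_n$ to $\Phi_j$; and the one-point frame is an upset of every fork. Hence the set of $n$ such that $L$ is valid in $\Phi_n$ is empty, or $\{1,\dots,n\}$, or everything, and accordingly $L$ is $\mathrm{CPC}$, or $\mathrm{Log}(\Phi_n)$, or $\mathrm{Log}\{\Phi_n:n\ge1\}$. The last one is $\mathrm{BD}_2$. The first two cases are tabular and were done in Section 3. Moreover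
$$\varphi(p_1,\dots,p_s)\in\mathrm{BD}_2\iff\varphi\text{ is true in }V_s,\tag{3}$$
because each $\uparrow x$ in $V_s$ is a point or a fork, and each model on a fork maps to $V_s$.

**Proposition 4.** A rule $A/B$ in variables $p_1,\dots,p_s$ is non-admissible for $\mathrm{BD}_2$ iff there is an upset $V\subseteq V_s$ such that (1) $A$ is true in $V$; (2) $B$ fails somewhere in $V$; (3) for every nonempty $T\subseteq V\cap Col_s$ some $v\in V$ has $\max(v)=T$.

**Proof.** ($\Leftarrow$) The aim is to retract $V_s$ onto $V$ and define the retraction. By (2), $V\ne\emptyset$. Let $f:V_s\to V$ be the identity on $V$, send the maximal points outside $V$ to a fixed maximal point of $V$, and send each $(\gamma,T)\notin V$ to some $v\in V$ with $\max(v)=f[T]$, which exists by (3). This is a p-morphism, since $f(\uparrow(\gamma,T))=\{v\}\cup f[T]=\uparrow v$. By Step 2 we can let $\sigma(p_i)$ be a formula defining the upset $f^{-1}(\{v\in V:v\models p_i\})$. Then $x\models\sigma(\varphi)\iff f(x)\models\varphi$ for all $\varphi$. So $\sigma(A)$ is true in $V_s$ and $\sigma(B)$ fails at a point $v\in V$ where $B$ fails. By (3), $\sigma(A)\in\mathrm{BD}_2$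 and $\sigma(B)\notin\mathrm{BD}_2$; here (3) is equation (3).

($\Rightarrow$) Let $\sigma(A)\in\mathrm{BD}_2$, $\sigma(B)\notin\mathrm{BD}_2$, where $\sigma$ uses variables $q_1,\dots,q_m$. On the poset of $V_m$ interpret $p_i$ as the truth set of $\sigma(p_i)$, and let $f$ be the p-morphism of this model to $V_s$ from Step 1. Its image $V$ is an upset, and $x\models\sigma(\varphi)\iff f(x)\models\varphi$. This gives conditions (1) and (2). For condition (3), let $\emptyset\ne T\subseteq V\cap Col_s$. By (2) above (the equation), each element of $T$ is the image of a maximal point, so there is $R\subseteq Col_m$ with $f[R]=T$. If $R\ne\{\bar0\}$, where $\bar0$ is the zero colour, then $(\bar0,R)$ is a point of $V_m$, and $v=f(\bar0,R)$ has $\max(v)=f[R]=T$. If $R=\{\bar0\}$, take $v=f(\bar0)$. $\square$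

The condition in Proposition 4 is checkable because $V_s$ is finite and computable, so admissibility for $\mathrm{BD}_2$ is decidable, and Theorem 2(b) is proved. $\square$

**Example.** The rule $\neg p\to(q\vee r)\;/\;(\neg p\to q)\vee(\neg p\to r)$ is admissible for $\mathrm{BD}_2$, although the corresponding implication is not in $\mathrm{BD}_2$. For the second claim take $\Phi_3$ with exactly $q$, exactly $r$, exactly $p$ true at the three maximal points and nothing at the root: the premise is true at the root, because $\neg p$ fails there, and the conclusion fails. For admissibility, let $V$ be as in Proposition 4, with $B$ failing at $v$. If $v\models\neg p$, then $v\models q\vee r$, and $B$ would hold at $v$. So the points above $v$ that refute $\neg p\to q$ and $\neg p\to r$ are maximal points $\delta_1,\delta_2\in V$ with $p$ false at both, $q$ false at $\delta_1$, and $r$ false at $\delta_2$. By condition (3) some $v'\in V$ has $\max(v')=\{\delta_1,\delta_2\}$. Then $v'\models\neg p$, hence $v'\models q$ or $v'\models r$, contradicting the choice of $\delta_1$ or of $\delta_2$.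

In depth two, a condition inside one fixed finite model $V_s$ suffices. We now build a logic of depth three for which no such bounded check exists.

## 6. Rigidity of $Q_N[j]$ and decidability of $\mathcal G$

**Lemma 5.** If $N,N'\ge5$ and there is a quotient map $h:Q_N[j]\to Q_{N'}$, then $N=N'$.

**Proof.** For $t\in\mathbb Z_{N'}$ let $B_t=h^{-1}(t)$ and $cl(B_t)=\{i:(i,c)\in B_t\text{ for some }c\}\subseteq\mathbb Z_N$. We translate the quotient condition into the cycles. For $t\ne t'$,
$$t'=t\pm1\iff\text{no edge joins }B_t\text{ and }B_{t'}\iff\text{every }i\in cl(B_t),\ i'\in cl(B_{t'})\text{ are adjacent in }C_N.\tag{4}$$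
The first equivalence is the definition of a quotient map onto $Q_{N'}$. The second holds because points of $B_t$ and $B_{t'}$ are distinct, so they are non-joined only if their classes differ by $\pm1$.

We use repeatedly that two distinct vertices $i_1,i_2$ of a cycle of length $\ge5$ have at most one common neighbour: the neighbours of $i_1$ are $i_1\pm1$, and if both were neighbours of $i_2\neq i_1$, then $i_2=i_1+2=i_1-2$, so the length would divide $4$.

*Claim: $cl(B_t)=cl(B_{t'})$ implies $t=t'$.* Suppose $t\ne t'$. By (4), each $v\notin\{t,t'\}$ is adjacent to $t$ in $C_{N'}$ iff it is adjacent to $t'$. If $t,t'$ are nonadjacent, then both neighbours of $t$ are outside $\{t,t'\}$, so $t,t'$ have two common neighbours, which is impossible. If they are adjacent, say $t'=t+1$, then $t-1\notin\{t,t'\}$ is adjacent to $t$, hence to $t+1$; so $t-1=t$ or $t-1=t+2$, impossible for $N'\ge5$.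

Now suppose some $cl(B_t)$ contains two distinct classes. By (4), $cl(B_{t-1})$ and $cl(B_{t+1})$ are contained in the set of their common neighbours in $C_N$, which has at most one element. They are nonempty, since $h$ is onto. So $cl(B_{t-1})=cl(B_{t+1})$ with $t-1\ne t+1$, contradicting the claim. Hence all $cl(B_t)$ are singletons. They are pairwise distinct by the claim, and they cover $\mathbb Z_N$, since every $(i,1)$ lies in some $B_t$. So $N=N'$. $\square$

As announced, $Q_N[j]\in\mathcal G$ iff $j<k(N)$. One direction is (1). For the other, $Q_N[j]$ maps onto $Q_N$ by $(i,c)\mapsto i$, so it is not in $\mathcal X$. If it is a quotient of $Q_{N'}[j']$ with $j'<k(N')$, then $Q_{N'}[j']$ maps onto $Q_N$, so $N'=N$ by Lemma 5, and counting vertices gives $j\le j'<k(N)$.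

**Lemma 6.** $\mathcal G$ is decidable.

**Proof.** Let $(S,E)$ be given, $|S|=s$. First test whether it is in $\mathcal X$. The remaining work is to bound $N$ and $j$ in (1).

*Bounding $N$.* If $(S,E)$ is a quotient of $Q_N[j]$ with $N>s$, then $(S,E)\in\mathcal X$: a quotient map onto $Q_{N'}$ would give $N'=N>s$ by Lemma 5, but $N'\le s$ by surjectivity. So after testing $\mathcal X$ only $N\le s$ need be considered.

*Bounding $j$.* Fix $N$. If $j'\ge j$, then $Q_N[j]$ is a quotient of $Q_N[j']$ by applying a surjection $\{1,\dots,j'\}\to\{1,\dots,j\}$ in every class, since the edge condition only looks at classes and distinctness. Conversely, let $h:Q_N[j]\to(S,E)$ be a quotient map with $j>s$. Each set $h(\{i\}\times\{1,\dots,j\})$ has between $1$ and $s$ elements, so choose surjections $\rho_i:\{1,\dots,s\}\to h(\{i\}\times\{1,\dots,j\})$ and put $h'(i,c)=\rho_i(c)$. Distinct $x,y\in S$ form an edge of $E$ iff there are $i,i'$ with $i-i'\ne\pm1$, $x\in h(\{i\}\times\{1,\dots,j\})$ and $y\in h(\{i'\}\times\{1,\dots,j\})$; for "if", note that preimages of $x\ne y$ are distinct, hence joined. This description refers only to the images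 of the classes, which are the same for $h'$ on $Q_N[s]$. So $h':Q_N[s]\to(S,E)$ is a quotient map.

Hence for $N\le s$ with $k(N)\ge2$, $(S,E)$ is a quotient of some $Q_N[j]$ with $1\le j<k(N)$ iff it is a quotient of $Q_N[\min(s,k(N)-1)]$. This number is computable: it is the number of $j\in\{1,\dots,s\}$ with $j<k(N)$, and $k(N)\ge2$ says that it is positive. $\square$

## 7. The logic $L$ of posets carrying a graph from $\mathcal G$

**Definition (the frames).** Let $S,D$ be finite, nonempty and disjoint, and let $t:D\to\mathcal P(S)\setminus\{\emptyset\}$ be such that each $u\in D$ has $|t(u)|\le2$ or $t(u)=S$, and *some* $u$ has $t(u)=S$. Then $F(S,D,t)$ is the poset $\{o\}\cup D\cup S$ in which the root $o$ is below everything, $u<s$ iff $s\in t(u)$ for $u\in D,s\in S$, and there are no other strict relations. Its *graph* is $(S,E)$ with $E=\{t(u):|t(u)|=2\}$. Let $\mathcal C$ be the class of all $F(S,D,t)$ whose graph is in $\mathcal G$, and let $L$ be the set of formulas valid in all posets of $\mathcal C$.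

For example, $S=\{1,2,3\}$, $D=\{u_0,u_1\}$, $t(u_0)=S$, $t(u_1)=\{1,2\}$ gives a poset with six points, whose graph has three vertices and the single edge $12$; it is in $\mathcal X$, so the poset is in $\mathcal C$. All posets in $\mathcal C$ have depth 3. Being the set of formulas valid in a class of posets, $L$ contains $\mathrm{IPC}$ and is closed under modus ponens and substitution. Also $L\subseteq\mathrm{CPC}$, because $\mathcal C$ is nonempty and each of its posets has a maximal point. So $L$ is an intermediate logic.

**Definition (the model $U_m$).** Let $Col=\{0,1\}^{\{0,\dots,m\}}$, the colours for the variables $q_0,\dots,q_m$. The points of $U_m$ are: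

- maximal points: all $\gamma\in Col$;
- middle points: $(\gamma,T)$ with $\emptyset\ne T\subseteq Col$ and $\gamma\le\delta$ for all $\delta\in T$; it lies below the elements of $T$;
- bottom points: $(\gamma,S,D)$, where $\emptyset\ne S\subseteq Col$ and $D$ is a nonempty set of middle points $(\gamma',T)$ with $T\subseteq S$, $\gamma\le\gamma'$, and $|T|\le2$ or $T=S$; at least one of them has $T=S$; and, with $t(\gamma',T)=T$, the poset $F(S,D,t)$ is in $\mathcal C$. It lies below the elements of $D$ and $S$.

The colour of each point is its $\gamma$.

Truth is persistent: for a bottom point, $\gamma\le\gamma'$ for $(\gamma',T)\in D$, and some $(\gamma',S)\in D$ gives $\gamma\le\gamma'\le\delta$ for $\delta\in S$. The model $U_m$ is finite and, by Lemma 6, computable from $m$. For a bottom point $x$ as above, $\uparrow x\cong F(S,D,t)\in\mathcal C$.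

**Lemma 7.** A formula $\varphi(q_0,\dots,q_m)$ is in $L$ iff it is true in $U_m$. Hence $L$ is decidable and locally tabular.

**Proof.** *From $U_m$ to $L$.* We map every model on a poset of $\mathcal C$ to $U_m$; this is where closure of $\mathcal G$ under quotients is used. Let $M$ be a model on $F(S,D,t)\in\mathcal C$. Define
$$\pi(s)=col(s),\qquad\pi(u)=(col(u),col[t(u)]),\qquad\pi(o)=(col(o),col[S],\pi[D]).$$
By persistence $\pi(u)$ is a middle point. For $\pi(o)$ put $S'=col[S]$. Each $col[t(u)]$ is a subset of $S'$ which has at most $2$ elements or equals $S'$, it equals $S'$ for at least one $u$, and $col(o)\le col(u)$. So only the graph condition needs checking. If $|S'|\ge3$, an element $u$ with $|col[t(u)]|=2$ has $t(u)\ne S$, so $|t(u)|=2$. Hence the new edges are exactly the sets $col[e]$ of size $2$ with $e$ an old edge. So the new graph is the quotient of the old one under $col$, and it is in $\mathcal G$. If $|S'|\le2$, the new graph has at most 2 vertices, so it is in $\mathcal X$. Thus $\pi$ is well defined. It preserves colours, and $\pi(\uparrow u)=\{\pi(u)\}\cup col[t(u)]=\uparrow\pi(u)$ and $\pi(\uparrow o)=\{\pi(o)\}\cup\pi[D]\cup col[S]=\uparrow\pi(o)$,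 so it is a p-morphism. A formula refuted in $M$ is therefore refuted in $U_m$.

*From $L$ to $U_m$.* If $\varphi\in L$, it is true at all bottom points, since $\uparrow x\in\mathcal C$ up to isomorphism. We check that every other point lies above a bottom point. The middle point $(\gamma,T)$ lies above $(\bar0,T,\{(\gamma,T)\})$, whose graph has no edges (if $|T|\ne2$) or exactly 2 vertices, so it is in $\mathcal X$. The maximal point $\gamma$ lies above the middle point $(\gamma,\{\gamma\})$. So $\varphi$ is true everywhere in $U_m$.

*Consequences.* $U_m$ is computable, so $L$ is decidable. Formulas in $q_0,\dots,q_m$ with the same truth set in $U_m$ are $L$-equivalent, and there are finitely many truth sets, so $L$ is locally tabular. $\square$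

## 8. Rules that ask for a p-morphism onto a given point

We need rules whose admissibility we can read geometrically.

**Definition (the rule $r_{G,g}$).** Let $G$ be a finite poset and $g\in G$ a minimal point, so that $G\setminus\{g\}$ is an upset. Take variables $p_X$ for $X\in\mathrm{Up}(G)$. Let $A_G$ be the conjunction of $p_\emptyset\leftrightarrow\bot$ and of all $p_{X\circ Y}\leftrightarrow(p_X\circ p_Y)$ for $\circ\in\{\wedge,\vee,\to\}$, where the operations on indices are those of $\mathrm{Up}(G)$. Then $r_{G,g}$ is the rule $A_G/p_{G\setminus\{g\}}$.

For example, let $G$ be the chain $g<1$. Up to equivalence, $A_G$ says that $p_\emptyset$ is $\bot$, that $p_G$ is $\top$ (as $G=\emptyset\to\emptyset$), and, from $\{1\}\to\emptyset=\emptyset$, that $\neg p_{\{1\}}$ is equivalent to $\bot$, i.e. $\neg\neg p_{\{1\}}$; the other conjuncts then hold automatically. So $r_{G,g}$ is in effect the rule $\neg\neg p/p$ of Section 2.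

**Lemma 8.** If $\sigma(A_G)$ is true in a finite model $M$, there is a p-morphism $f_M:M\to G$ with $x\models\sigma(p_X)\iff f_M(x)\in X$. The value $f_M(x)$ depends only on the submodel generated by $x$.

**Proof.** Fix $x$ and let $\mathcal F_x=\{X:x\models\sigma(p_X)\}$. By $\sigma(A_G)$, $\mathcal F_x$ contains $G=\emptyset\to\emptyset$ but not $\emptyset$; $X\cap Y\in\mathcal F_x$ iff both $X,Y\in\mathcal F_x$; and $X\cup Y\in\mathcal F_x$ iff $X\in\mathcal F_x$ or $Y\in\mathcal F_x$. So $\mathcal F_x$ is a prime filter. Let $X_0$ be its least element, the intersection of all its members. $X_0$ is the union of the sets $\uparrow w$, $w\in X_0$, and it is nonempty, so by primeness some $\uparrow w$ with $w\in X_0$ is in $\mathcal F_x$, and $X_0=\uparrow w$. Hence $\mathcal F_x=\{X:w\in X\}$ for this $w$, which is clearly unique; put $f_M(x)=w$. The dependence claim holds because truth at $x$ depends only on the submodel generated by $x$.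

If $x\le y$, then $\mathcal F_x\subseteq\mathcal F_y$, so $f_M(y)\in\uparrow f_M(x)$. Conversely, let $f_M(x)\le v$. Then $f_M(x)\notin(\uparrow v\to\uparrow v\setminus\{v\})$, because $v$ itself is a counterexample. So the implication $\sigma(p_{\uparrow v})\to\sigma(p_{\uparrow v\setminus\{v\}})$ fails at $x$, and there is $y\ge x$ with $f_M(y)\in\uparrow v$ and $f_M(y)\notin\uparrow v\setminus\{v\}$, i.e. $f_M(y)=v$. Hence $f_M(\uparrow x)=\uparrow f_M(x)$. $\square$

So a substitution $\sigma$ with $\sigma(A_G)\in L$ assigns to *every* model on *every* poset of $\mathcal C$ a p-morphism to $G$, and it violates $r_{G,g}$ iff some such p-morphism takes the value $g$. If $G$ has a hole, i.e. if some poset of $\mathcal C$ would have to be mapped to a point that $G$ does not have, then $\sigma$ cannot exist. This is how the presence of graphs in $\mathcal G$ is to force admissibility.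

## 9. One point below all of $\mathbb Z_N$: a rule that sees only $k(N)\ge2$

A first attempt to detect $N\notin W$ is to let the target poset imitate the frames, with $Q_N$ as the hole. Let $G^1$ have

- maximal points $i\in\mathbb Z_N$;
- middle points $d_T$ for $T\subseteq\mathbb Z_N$, $2\le|T|<N$, with $d_T<i$ for $i\in T$, and one point $a$ below all $i\in\mathbb Z_N$;
- bottom points $h_{T,E}$ for $3\le|T|<N$, $\emptyset\ne E\subseteq[T]^2$, strictly below exactly $d_T$, $d_e$ ($e\in E$) and the elements of $T$; and $h_E$ for $\emptyset\ne E\subseteq[\mathbb Z_N]^2$, $E\ne Q_N$, strictly below exactly $a$, $d_e$ ($e\in E$) and $\mathbb Z_N$.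

Let $g^1=h_{[\mathbb Z_N]^2}$. The point "$h_{Q_N}$" is missing. We would like $r_{G^1,g^1}$ to be admissible iff $k(N)=\infty$. It is not so.

**Observation 9.** If $k(N)\ge2$, then $r_{G^1,g^1}$ is admissible for $L$.

**Proof.** Suppose $\sigma(A_{G^1})\in L$ and, in a model $M$ on a poset of $\mathcal C$, some $x$ has $f_M(x)=g^1$. Since $g^1\le i$, (2) gives maximal points $s_i\ge x$ with $f_M(s_i)=i$ for each $i\in\mathbb Z_N$. Forget the rest of $M$. Let $S_1=\{s_i:i\in\mathbb Z_N\}$ and take $F_1=F(S_1,\{u\}\cup E_1,t_1)$ with $E_1=\{\{s_i,s_{i'}\}:\{i,i'\}\in Q_N\}$, $t_1(u)=S_1$, $t_1(e)=e$. Its graph is isomorphic to $Q_N[1]$, and $1<k(N)$, so $F_1\in\mathcal C$. Let the $s_i$ have their colours from $M$ and let all variables be false at the other points; call the p-morphism of this model $f_1$. By Lemma 8, $f_1(s_i)=i$. Now $\uparrow f_1(u)=\{f_1(u)\}\cup\mathbb Z_N$, so $f_1(u)=a$. For $e=\{s_i,s_{i'}\}\in E_1$, $\max(f_1(e))=\{i,i'\}$, so $f_1(e)=d_{\{i,i'\}}$. For the root $o_1$ and $w=f_1(o_1)$ we get $\uparrow w=\{w,a\}\cup\{d_e:e\in Q_N\}\cup\mathbb Z_N$. Since $a$ is below no $d_e$, $w$ is a bottom point below $a$,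 so $w=h_E$ with $E=Q_N$, which does not exist. $\square$

The proof shows where the attempt breaks. We cut the set $S$ of maximal points down to a transversal of size $N$, and so used only the graph $Q_N[1]$. The number $j$ of copies, which is what carries the information about $W$, played no role. To make $j$ matter, the rule must forbid cutting down. The way to do this is to have *two* points $a,a'$ below all of $\mathbb Z_N$. A substitution can then send to $a'$ only middle points that see a large set of maximal points. The new, freely coloured point $u$ in the argument above would then be free to go to $a$, and the image of the root could be a point of the target that is present.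

## 10. The poset $G_N$ with two points $a,a'$

**Definition (the poset $G_N$).** For $N\ge5$ let $G_N$ be the following poset.

- Maximal points: $i\in\mathbb Z_N$.
- Middle points: $d_T$ for $T\subseteq\mathbb Z_N$, $2\le|T|<N$, with $d_T<i$ for $i\in T$; and two points $a,a'$ below all $i\in\mathbb Z_N$.
- Bottom points: $h_{T,E}$ for $3\le|T|<N$, $\emptyset\ne E\subseteq[T]^2$, strictly below exactly $d_T$, $d_e$ ($e\in E$), and the elements of $T$; and $h_{A,E}$ for $\emptyset\ne A\subseteq\{a,a'\}$, $E\subseteq[\mathbb Z_N]^2$, strictly below exactly the elements of $A$, $d_e$ ($e\in E$), and $\mathbb Z_N$. *Excluded* are the cases $|A|=1$, $E=\emptyset$, and the case $(A,E)=(\{a,a'\},Q_N)$.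

Let $g=h_{\{a,a'\},[\mathbb Z_N]^2}$, which exists since $Q_N\ne[\mathbb Z_N]^2$, and which is minimal. Let $r_N=r_{G_N,g}$; it is computable from $N$. The case $h_{\{a\},Q_N}$ is now present, and the hole is the pair $(\{a,a'\},Q_N)$. Inspection of the list gives:

(†) The only point $v$ with $\max(v)=\{i\}$ is $i$. The only point $v$ with $\max(v)=e$, $|e|=2$, is $d_e$.

**Proposition 10.** If $k(N)=\infty$, then $r_N$ is admissible for $L$.

**Proof.** Suppose $\sigma(A_{G_N})\in L$ but $\sigma(p_{G_N\setminus\{g\}})\notin L$.

**Step 1: locate points over $a$ and $a'$.** There is a model $M$ on some $F(S,D,t)\in\mathcal C$ and a point $x$ with $f(x)=g$, where $f=f_M$ is from Lemma 8. As $g\le a,a'$, there are $u,u'\ge x$ with $f(u)=a$, $f(u')=a'$. Both are different from $x$ and not maximal, because maximal points go to maximal points. So $x$ has non-maximal points strictly above it, hence $x=o$, and $u,u'\in D$ are distinct. By (2), $f[t(u)]=\max(a)=\mathbb Z_N$, so $|t(u)|\ge5$ and $t(u)=S$; likewise $t(u')=S$. Let $\ell=f|_S:S\to\mathbb Z_N$, which is onto.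

**Step 2: build a poset of $\mathcal C$ that must go into the hole.** This time we keep all of $S$, and pull $Q_N$ back along $\ell$. Let
$$E=\{\{s,s'\}\in[S]^2:\ell(s)-\ell(s')\ne\pm1\},\qquad F^*=F(S,\{u,u'\}\cup E,t^*),$$
with $t^*(u)=t^*(u')=S$ and $t^*(e)=e$. As $|S|\ge5$, its graph is $(S,E)$. Let $j=\max_i|\ell^{-1}(i)|$ and take a surjection $\mathbb Z_N\times\{1,\dots,j\}\to S$ mapping each $\{i\}\times\{1,\dots,j\}$ onto $\ell^{-1}(i)$. It is a quotient map $Q_N[j]\to(S,E)$: an edge with two distinct image points goes to a pair whose $\ell$-values do not differ by $\pm1$, i.e. to an element of $E$; and each pair in $E$ lifts to a pair of distinct points whose classes do not differ by $\pm1$. We have no control over $j$, but $j<\infty=k(N)$, so $(S,E)\in\mathcal G$ and $F^*\in\mathcal C$.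

**Step 3: compute the p-morphism on $F^*$.** Let $M^*$ be the model on $F^*$ with colours on $S\cup\{u,u'\}$ as in $M$, and all variables false at the points $e\in E$ and at the root $o^*$. Since $F^*\in\mathcal C$, $\sigma(A_{G_N})$ is true in $M^*$; let $f^*=f_{M^*}$. The points of $S\cup\{u,u'\}$ generate the same submodels in $M$ and $M^*$, because $t(u)=t(u')=S$; so $f^*=f$ on $S\cup\{u,u'\}$ by Lemma 8. For $e\in E$, $\max(f^*(e))=\ell(e)$ by (2). So by (†), $f^*(e)=d_{\ell(e)}$ if $|\ell(e)|=2$, and otherwise $f^*(e)$ is the single element of $\ell(e)$. The pairs $\ell(e)$ of size 2 are exactly the edges of $Q_N$, as $\ell$ is onto. So with $w=f^*(o^*)$,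
$$\uparrow w=\{w\}\cup\{a,a'\}\cup\{d_e:e\in Q_N\}\cup\mathbb Z_N.$$
Since $w\le a$ and $w\le a'$, $w=h_{\{a,a'\},E'}$ for some $E'$, and then $E'=Q_N$. That point is excluded, a contradiction. $\square$

## 11. A definable p-morphism that avoids the hole when $k(N)$ is finite

**Proposition 11.** If $k(N)<\infty$, then $r_N$ is not admissible for $L$.

By Lemma 7 it is enough to find $m$ and a p-morphism $f:U_m\to G_N$ that takes the value $g$ and for which every $f^{-1}(X)$ is definable by a formula in $q_0,\dots,q_m$. The map will send to $a'$ only points with at least $K$ maximal points above them, where $K$ exceeds the size of every graph in $\mathcal G$ that has $Q_N$ as a quotient.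

**Step 1: parameters.** Let $G=G_N$, $K=N\cdot k(N)\ge5$, and choose $m$ with $2^m\ge K$. Let $U=U_m$. There are $2^m$ colours with $\gamma(0)=1$, so we can choose $S_0\subseteq\{\gamma\in Col:\gamma(0)=1\}$ with $|S_0|=K$. Since $K\ge N$, there is a map $\lambda:Col\to\mathbb Z_N$ with $\lambda[S_0]=\mathbb Z_N$. For $x\in U$ let $S_x\subseteq Col$ be the set of maximal points above $x$. Call $x$ *single* if $|\lambda[S_x]|=1$. Points above single points are single, and maximal points are single.

**Step 2: definition of $f:U\to G$.** The variable $q_0$ will distinguish $a'$ from $a$ over large sets.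

- $f(\gamma)=\lambda(\gamma)$.
- Let $x=(\gamma,T)$. If $\lambda[T]=\{i\}$, then $f(x)=i$. If $2\le|\lambda[T]|<N$, then $f(x)=d_{\lambda[T]}$. If $\lambda[T]=\mathbb Z_N$, then $f(x)=a'$ when $|T|\ge K$ and $\gamma(0)=1$, and $f(x)=a$ otherwise.
- Let $x=(\gamma,S,D)$ and $S'=\lambda[S]$. If $S'=\{i\}$, then $f(x)=i$. If $|S'|=2$, then $f(x)=d_{S'}$. If $|S'|\ge3$, let
$$A_x=\{f(\gamma',S):(\gamma',S)\in D\}\ne\emptyset,\qquad E_x=\{\lambda[T]:(\gamma',T)\in D,\ |\lambda[T]|=2\}.$$
If $S'\ne\mathbb Z_N$, then $A_x=\{d_{S'}\}$, and we put $f(x)=d_{S'}$ if $E_x=\emptyset$, and $f(x)=h_{S',E_x}$ otherwise. If $S'=\mathbb Z_N$, then $A_x\subseteq\{a,a'\}$; if $A_x=\{b\}$ and $E_x=\emptyset$, we put $f(x)=b$; otherwise $f(x)=h_{A_x,E_x}$.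

**Step 3: $f$ is well defined.** We must see that in the last case the point is not excluded. The exclusion $|A|=1$, $E=\emptyset$ is respected by definition. It remains to show $(A_x,E_x)\ne(\{a,a'\},Q_N)$. Let $(S,E)\in\mathcal G$ be the graph of $\uparrow x$. Since $|\lambda[S]|=N\ge5$, a set $T$ with $(\gamma',T)\in D$ and $|\lambda[T]|=2$ is not $S$, so $|T|=2$ and $T\in E$. So $E_x=\{\lambda[e]:e\in E,\ |\lambda[e]|=2\}$, and $\lambda:(S,E)\to(\mathbb Z_N,E_x)$ is a quotient map. Suppose $E_x=Q_N$. Then $(S,E)\notin\mathcal X$, so $(S,E)$ is a quotient of some $Q_{N'}[j]$ with $j<k(N')$. Composing, $Q_N$ is a quotient of $Q_{N'}[j]$, so $N'=N$ by Lemma 5, and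
$$|S|\le Nj\le N(k(N)-1)<K.\tag{5}$$
Hence $f(\gamma',S)=a$ for all $(\gamma',S)\in D$, and $A_x=\{a\}$.

**Step 4: $f$ is a p-morphism.** We check $f(\uparrow x)=\uparrow f(x)$. For maximal points this is clear. For $x=(\gamma,T)$ we have $f(\uparrow x)=\{f(x)\}\cup\lambda[T]$, and this is $\uparrow f(x)$ in each of the cases. Let $x=(\gamma,S,D)$. If $|S'|=1$, everything above $x$ is mapped to the same $i$. If $|S'|=2$, every element of $D$ is mapped to $d_{S'}$ or to an element of $S'$; so $f(\uparrow x)=\{d_{S'}\}\cup S'=\uparrow d_{S'}$. If $|S'|\ge3$, the elements $(\gamma',S)\in D$ give exactly $A_x$, and the elements $(\gamma',T)\in D$ with $T\neq S$ have $|T|\le2$ and give points of $S'$ and exactly the $d_e$, $e\in E_x$. So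
$$f(\uparrow x)=\{f(x)\}\cup A_x\cup\{d_e:e\in E_x\}\cup S'=\uparrow f(x).$$
The last equality holds by the definition of $h_{S',E_x}$ and $h_{A_x,E_x}$, and in the two cases with $E_x=\emptyset$ and $f(x)=d_{S'}$ or $f(x)=b$ because then $A_x=\{f(x)\}$.

**Step 5: $g$ is in the image.** Let $\bar0$ be the zero colour and $\varepsilon$ the colour with only $\varepsilon(0)=1$. Since all $\delta\in S_0$ have $\delta(0)=1$, we have $\varepsilon\le\delta$ for $\delta\in S_0$, so $(\varepsilon,S_0)$ is a middle point. Let
$$x_0=(\bar0,S_0,D_0),\qquad D_0=\{(\bar0,S_0),(\varepsilon,S_0)\}\cup\{(\bar0,e):e\in[S_0]^2\}.$$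
As $|S_0|=K\ge5$, its graph is the complete graph on $S_0$, hence in $\mathcal X$; so $x_0\in U$. Since $|S_0|=K$ and $\lambda[S_0]=\mathbb Z_N$, we get $f(\bar0,S_0)=a$, $f(\varepsilon,S_0)=a'$ and $E_{x_0}=[\mathbb Z_N]^2$. Hence $f(x_0)=g$.

**Step 6: the algebra $H$ and the formulas for single points.** It remains to show definability. Let $H$ be the set of $X\in\mathrm{Up}(G)$ such that $f^{-1}(X)=\{x\in U:x\models\varphi\}$ for some formula $\varphi(q_0,\dots,q_m)$. As $f^{-1}$ is a Heyting homomorphism and truth sets are closed under the Heyting operations, $H$ is a subalgebra of $\mathrm{Up}(G)$. We shall apply Lemma 3 to it. Let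
$$\chi_\gamma=\bigwedge_{\gamma(i)=1}q_i\wedge\bigwedge_{\gamma(i)=0}\neg q_i,\qquad\mu_i=\bigvee_{\lambda(\gamma)=i}\chi_\gamma,\qquad\theta_i=\neg\neg\mu_i,\qquad\Theta=\bigvee_{i\in\mathbb Z_N}\theta_i.$$
At a maximal point $\delta$, $\chi_\gamma$ is true iff $\delta=\gamma$, so $\mu_i$ is true iff $\lambda(\delta)=i$. Since $\neg\neg\mu_i$ is true at $x$ iff $\mu_i$ is true at all maximal points above $x$, we get $x\models\theta_i\iff\lambda[S_x]=\{i\}$. By (2), $\max(f(x))=\lambda[S_x]$, so by (†) this holds iff $f(x)=i$. Therefore $\{i\}\in H$, and $x\models\Theta$ iff $x$ is single.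

**Step 7: $\uparrow a'\in H$.** We need a formula separating $a'$ from $a$. Let $\varphi=\psi_1\wedge\psi_2\wedge\psi_3$, where
$$\psi_1=\bigwedge_{i\in\mathbb Z_N}(\neg\mu_i\to\Theta),\qquad\psi_2=\bigwedge_{R\subseteq Col,\ |R|<K}\Bigl(\neg\bigvee_{\gamma\notin R}\chi_\gamma\to\Theta\Bigr),\qquad\psi_3=(q_0\to\Theta)\to\Theta.$$
At a point $y$, $\neg\mu_i$ is true iff $i\notin\lambda[S_y]$; the premise for $R$ in $\psi_2$ is true iff $S_y\subseteq R$; and $q_0\to\Theta$ is true iff no non-single $z\ge y$ has $q_0$ true. Hence $x\models\varphi$ iff every non-single $y\ge x$ satisfies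

1. $\lambda[S_y]=\mathbb Z_N$;
2. $|S_y|\ge K$;
3. some non-single $z\ge y$ has $q_0$ true.

We claim that $x\models\varphi\iff f(x)\in\uparrow a'=\{a'\}\cup\mathbb Z_N$.

*If $x$ is single*, both sides hold: there is no non-single $y\ge x$, and $f(x)\in\mathbb Z_N$ by Step 6. If $x$ is non-single, then $f(x)\notin\mathbb Z_N$, so the right side says $f(x)=a'$.

*If $x=(\gamma,T)$ is non-single*, the only non-single $y\ge x$ is $x$. So $\varphi$ says $\lambda[T]=\mathbb Z_N$, $|T|\ge K$, $\gamma(0)=1$, i.e. $f(x)=a'$.

*Let $x=(\gamma,S,D)$ be non-single.* Suppose $f(x)=a'$. Then $\lambda[S]=\max(a')=\mathbb Z_N$ by (2), and since $f(\uparrow x)=\uparrow a'$, every non-single element of $D$ is mapped to $a'$ and so satisfies 1–3 by the previous case. Also $x$ satisfies 1. It satisfies 2 and 3 because some $(\gamma',S)\in D$ exists, it is non-single, and it is mapped to $a'$; so $|S|\ge K$, and $q_0$ is true at it. Hence $x\models\varphi$. Conversely, suppose $x\models\varphi$. Each non-single $y=(\gamma',T)\in D$ also satisfies $\varphi$, so $f(y)=a'$ by the previous case. By 1 at $y=x$, $\lambda[S]=\mathbb Z_N$. The elements $(\gamma',S)\in D$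 exist and are non-single, so $A_x=\{a'\}$. An element $(\gamma',T)\in D$ with $|\lambda[T]|=2$ would be non-single and not mapped to $a'$, so $E_x=\emptyset$. Hence $f(x)=a'$.

So $\varphi$ defines $f^{-1}(\uparrow a')$, and $\uparrow a'\in H$.

**Step 8: $\equiv$ is equality on $G$.** The aim is the hypothesis of Lemma 3(ii) for $H$. Let $v\equiv w$.

*First, $\max(v)=\max(w)$.* If $i\in\max(v)$, then by Lemma 3(i) some $w_1\ge w$ has $w_1\equiv i$, and $\{i\}\in H$ gives $w_1=i$. So $i\in\max(w)$, and the converse is symmetric.

*Second, for every pair $e$, $v\le d_e\iff w\le d_e$.* By the first point and (†), a point $\equiv d_e$ with $|e|=2$ equals $d_e$. If $v\le d_e$, Lemma 3(i) gives $w_1\ge w$ with $w_1\equiv d_e$, so $w_1=d_e$ and $w\le d_e$.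

*Third, the case $|\max(v)|<N$.* If $|\max(v)|\le2$, then $v=w$ by (†). If $3\le|\max(v)|<N$, put $T=\max(v)$. The points with this set of maximal points are $d_T$ and the $h_{T,E}$ with $E\ne\emptyset$, and they are told apart by $\{e\in[T]^2:v\le d_e\}$, which is $\emptyset$ for $d_T$ and $E$ for $h_{T,E}$. So $v=w$.

*Fourth, the case $\max(v)=\mathbb Z_N$.* The points with this set of maximal points are $a$, $a'$ and the $h_{A,E}$. They are determined by the pair consisting of $\{b\in\{a,a'\}:v\le b\}$ and $\{e:v\le d_e\}$: this pair is $(\{a\},\emptyset)$, $(\{a'\},\emptyset)$, $(A,E)$ respectively, and $|A|=1$, $E=\emptyset$ was excluded. The second component is the same for $v$ and $w$. For the first, let $v\le b\in\{a,a'\}$, and take $w_1\ge w$ with $w_1\equiv b$ by Lemma 3(i). By the first two points, $\max(w_1)=\mathbb Z_N$ and $w_1$ is below no $d_e$ with $|e|=2$. So $w_1\in\{a,a',h_{\{a,a'\},\emptyset}\}$. Since $\uparrow a'\in H$ contains $a'$ but not $a$, we have $a\not\equiv a'$, so $w_1$ is not the other element of $\{a,a'\}$. Hence $w_1=b$ or $w_1=h_{\{a,a'\},\emptyset}\le b$, and in both cases $w\le b$. By symmetry $v=w$.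

**Step 9: the substitution.** By Lemma 3(ii), $H=\mathrm{Up}(G)$. Let $\sigma(p_X)$ be a formula defining $f^{-1}(X)$ in $U$. Since $f^{-1}$ is a Heyting homomorphism, $\sigma(A_G)$ is true in $U=U_m$, so $\sigma(A_G)\in L$ by Lemma 7. Since $f(x_0)=g$, the formula $\sigma(p_{G\setminus\{g\}})$ is false at $x_0$, so it is not in $L$, again by Lemma 7. Thus $r_N$ is not admissible, and Proposition 11 is proved. $\square$

## 12. $\Pi^0_1$-completeness: proof of Theorem 1

By definition $L$ is the logic of the class $\mathcal C$ of finite posets of depth 3, and by Lemma 7 it is decidable and locally tabular. By Propositions 10 and 11, for all $N\ge5$,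
$$r_N\text{ is admissible for }L\iff k(N)=\infty\iff N\notin W,\tag{6}$$
and $N\mapsto r_N$ is computable. For $N<5$, where $N\notin W$, let $r_N$ be the admissible rule $p/p$. Then (6) reduces the complement of the $\Sigma^0_1$-complete set $W$ to the admissibility problem of $L$. So this problem is $\Pi^0_1$-hard, in particular undecidable. It is in $\Pi^0_1$ by Theorem 2(a), because $L$ is decidable. Hence it is $\Pi^0_1$-complete. $\square$
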